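# Balls of bricks without corners

## 1. Corners in small brick balls

Build a solid without holes from parallelepipeds, glued whole face to whole face. It seems clear that some brick must stick out, with three free faces meeting at one of its vertices. The first guess is therefore: *every such solid has a corner*. We fix the words and test the guess.

**Definition (bricks, objects).** A *brick* is a non-degenerate parallelepiped in $\mathbb R^3$. An *object* is a finite, nonempty collection of bricks that are *properly joined*: any two distinct bricks have disjoint interiors, and their intersection is either empty, a common vertex, a common whole edge, or a common whole face.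

For instance $[0,1]^3$ and $[1,2]\times[0,1]^2$ are properly joined, but $[0,1]^3$ and $[1,2]\times[\frac12,\frac32]\times[0,1]$ are not: they meet in half a face.

**Definition (exposed, corner, ball).** A face of a brick is *exposed* if it is not glued to (shared with) a face of another brick of the object; otherwise it is *shared*. A *corner* is a brick that has a vertex $v$ such that all three of its faces incident to $v$ are exposed. An object is a *ball* if the union of its bricks is homeomorphic to the closed 3-ball.

The question, the main one raised in [RSW02], is whether every ball has at least one corner. Call a brick **bad** if each of its three pairs of opposite faces contains an exposed face.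

**Lemma 1.** A brick is a corner if and only if it is bad.

*Proof.* The three faces at a vertex form one choice from each opposite pair, and every such choice occurs at a vertex. $\square$

So to show that a brick is *not* a corner we only have to exhibit one pair of opposite faces that are both shared. We use this all the time.

**Simple cases.** A single brick is a corner. In an $a\times b\times c$ grid of unit cubes, the cubes at the eight vertices of the box are corners. For a case with more than three edge directions, let
$$A=(1,0,0),\quad B=(0,1,0),\quad C=(0,0,1),\quad O=(1,1,1)$$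
and take the four bricks
$$[0,A]+[0,B]+[0,O],\quad [0,B]+[0,C]+[0,O],\quad [0,C]+[0,A]+[0,O],\quad O+[0,1]^3 .$$
(They tile a polytope; Section 4 will produce them again, and with them the fact that they are properly joined.) The cube shares its three faces at the vertex $O$ with the other three bricks, which pairwise share a face such as $[0,B]+[0,O]$. So each brick has exactly one shared face in each opposite pair. All four are bad, hence corners.

One dimension lower the guess is a theorem of Sibley and Wagon: a finite, nonempty collection of parallelograms in the plane, with pairwise disjoint interiors and glued whole edge to whole edge, contains an *elbow*, a parallelogram with two exposed edges at a common vertex. For example, in a hexagon cut into three parallelograms, all three are elbows.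

## 2. Sweeping in a fixed direction

A sensible first attempt to prove the guess: choose a direction $u$ and look for a brick that can be lifted off in direction $u$. If no brick is in the way, its three upper faces are exposed.

**Theorem 1.** Let $X$ be any object and $u$ a direction parallel to no face of $X$. Write $\beta\to\beta'$ if $\beta,\beta'$ share a face and $u$ points from $\beta$ to $\beta'$ across it. If this relation has no directed cycle, $X$ has a corner. Consequently every tiling as in Lemma 3 below (a tiling dual to a plane arrangement) has a corner, as does every object all of whose bricks have the same three edge directions.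

*Proof, except for the tilings of Lemma 3.* A finite directed graph without directed cycles has a vertex without outgoing arrow. Take such a brick. Since $u$ is parallel to no face, exactly one face of each opposite pair has outer normal $n$ with $n\cdot u>0$. These three faces are exposed, because there is no outgoing arrow, and they are one choice from each opposite pair. So they meet at a vertex, and the brick is a corner.

Now let all bricks have edge directions $e_1,e_2,e_3$ (lengths may vary). Choose $u$ parallel to no face; then all its coordinates with respect to $e_1,e_2,e_3$ are nonzero, with signs $s_1,s_2,s_3$. Let $\ell$ be the linear functional with $\ell(e_i)=s_i$. If $\beta\to\beta'$ across a face $F$ parallel to $e_j,e_k$, then $\beta=F-[0,ts_ie_i]$ and $\beta'=F+[0,t's_ie_i]$ with $t,t'>0$. As $\ell(s_ie_i)=1$,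
$$\min_{\beta'}\ell=\min_F\ell>\min_F\ell-t=\min_\beta\ell .$$
So $\min\ell$ increases strictly along arrows, and there is no cycle. $\square$

The attempt stops exactly at the words "no directed cycle": bricks may lie cyclically each above the next. In Section 7 we shall see an explicit cycle of six bricks inside a convex polytope. By Theorem 1, a ball without corners must have a directed cycle for *every* direction parallel to no face. Such balls exist, so the guess is wrong.

**Theorem 2.** There exists a ball, built from properly joined bricks, that has no corner.

**Theorem 3.** (a) There is a *convex* ball without corners: a zonotope with 19 zones tiled by $969=\binom{19}{3}$ properly joined bricks, one for each triple of generators. (b) For every $d\ge3$ there is a convex $d$-dimensional ball built from properly joined $d$-dimensional parallelepipeds with no corner (no brick has a vertex all of whose $d$ incident facets are exposed). For $d=1,2$ no such object exists.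

The plan for Theorem 2: start from a tiled polytope, the *seed*, whose only possible corners are three known bricks. Then remove these one at a time by an insertion that creates no new corner.

## 3. Complexes of polytopes

We need a convenient way to certify proper joining.

**Definition.** A *complex* is a finite set of convex polytopes ("cells"), closed under taking faces, whose distinct members have disjoint relative interiors. (The relative interior of a point is the point.)

For example, a cube with all its faces is a complex: one cell of dimension 3, six of dimension 2, twelve edges, eight vertices.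

**Lemma 2.** In a complex, any two distinct bricks are properly joined.

*Proof.* Interiors are disjoint by definition. Let $S=\beta\cap\beta'\ne\emptyset$. A point of $S$ lies in the relative interior of a face of $\beta$ and of a face of $\beta'$; both are cells, so they coincide. Hence $S$ is a union of common faces, and $S\subset\partial\beta$ because $\beta\ne\beta'$. Let $p\in\operatorname{relint}S$ and let $G$ be the face of $\beta$ with $p\in\operatorname{relint}G$. Every point of $S$ is an end of a segment in $S\subset\beta$ with $p$ in its interior (or equals $p$), so by the defining property of a face $S\subset G$. On the other hand, the common face through $p$ with $p$ in its relative interior is $G$, so $G\subset S$. Thus $S=G$ is a common proper face. $\square$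

In a complex, if a point of $\operatorname{relint}F$ lies in a brick $\beta$, for a cell $F$, then $F$ is a face of $\beta$: the point lies in the relative interior of some face of $\beta$, a cell, which must be $F$.

## 4. Tilings dual to plane arrangements

This section constructs tilings whose gluing pattern can be read off from the order of points on lines. For a finite set $V$ of vectors, $Z(V)=\sum_{v\in V}[0,v]$ is the *zonotope* generated by $V$; for $V=\{A,B,C\}$ it is the unit cube.

Let $V\subset\mathbb R^3$ be finite, $|V|\ge3$, any three vectors independent, with reals $h_v$ such that no four of the planes $H_v=\{p:v\cdot p=h_v\}$ have a common point. Put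
$$V_+(p)=\{v:v\cdot p>h_v\},\qquad V_0(p)=\{v:v\cdot p=h_v\}.$$
For a triple $T\subset V$ let $p_T$ be the point $\bigcap_{v\in T}H_v$. A *$(p,q)$-face* is a face with edges parallel to $p$ and $q$.

**Lemma 3.** The sets $\sum_{v\in V_+(p)}v+\sum_{v\in V_0(p)}[0,v]$ $(p\in\mathbb R^3)$ are the cells of a complex with union $Z(V)$. Its bricks $\beta_T$ correspond to the triples $T\subset V$ (via the points $p_T$). For a pair $a,b$, the bricks $\beta_{abr}$, in the order of the points $p_{abr}$ on the line $H_a\cap H_b$, form a chain ("column $ab$"): consecutive ones share an $(a,b)$-face, and the two end faces are exposed. The end face at the end in direction $u$ is the facet of $Z(V)$ with outer normal $u$, and every facet of $Z(V)$ arises this way.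

*Proof.* Recall that the subdifferential of a convex function $\Psi$ at $p$ is $\partial\Psi(p)=\{w:\Psi(q)\ge\Psi(p)+w\cdot(q-p)\ \forall q\}$, and that for a sum of finite convex functions it is the Minkowski sum of the subdifferentials. Let
$$\Psi(p)=\sum_v\max(0,s_v(p)),\qquad s_v(p)=v\cdot p-h_v .$$
Then $\partial\Psi(p)=\sum_{V_+(p)}v+\sum_{V_0(p)}[0,v]$. This set depends only on the relatively open cell $c\ni p$ of the arrangement (the set of points with the same signs of all $s_v$); we write it $c^*$. Clearly $c^*\subset Z(V)$.

**Step 1: the sets cover $Z(V)$.** Let $w=\sum t_vv$ with $0\le t_v\le1$. Up to a constant, $\Psi(p)-w\cdot p$ equals $\sum_v(\max(0,s_v)-t_vs_v)\ge0$. It is a convex piecewise linear function bounded below, so it attains its minimum at some $p$, and there $w\in\partial\Psi(p)$.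

**Step 2: they are parallelotopes, closed under faces.** By hypothesis $|V_0(p)|\le3$ and $V_0(p)$ is independent. So $c^*$ is a parallelotope of dimension $|V_0(p)|$. By independence every pattern of signs $+,0,-$ on $V_0(p)$ occurs at points arbitrarily near $p$, where the other signs are unchanged. The faces of $c^*$ arise by replacing some $[0,v]$, $v\in V_0(p)$, by its end $v$ (sign $+$) or $0$ (sign $-$). So the faces of $c^*$ are exactly the $d^*$ with $c\subset\bar d$.

**Step 3: relative interiors are disjoint.** Let $w\in\operatorname{relint}c^*\cap\operatorname{relint}d^*$, $p\in c$, $q\in d$. Write $w=\sum t_vv$ with $t_v=1$ on $V_+(p)$, $0<t_v<1$ on $V_0(p)$, and $t_v=0$ otherwise. As $w\in\partial\Psi(p)\cap\partial\Psi(q)$, both subgradient inequalities hold and give $0=\Psi(q)-\Psi(p)-w\cdot(q-p)$. Since $\max(0,s_v(p))=t_vs_v(p)$ for all $v$, the right side is $\sum_v\big(\max(0,s_v(q))-t_vs_v(q)\big)$, a sum of nonnegative terms. So each vanishes: $s_v(q)=0$ on $V_0(p)$, $s_v(q)\ge0$ on $V_+(p)$, $s_v(q)\le0$ otherwise. That is, $q\in\bar c$. Symmetrically $p\in\bar d$. Then $V_0(p)=V_0(q)$, and the remaining signs agree, so $c=d$.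

**Step 4: columns.** On the line $H_a\cap H_b$ every other plane $H_r$ crosses once, and the points $p_{abr}$ are distinct. The two-dimensional cells parallel to $a,b$ are the $d^*$ for the intervals $d$ into which these points cut the line. By Step 2, $d^*$ is a face of $\beta_T$ iff $p_T$ is an endpoint of $d$. A bounded interval has two endpoints and gives a shared face; a ray gives an exposed one. Far out on a ray of direction $u$, a vector $v\ne a,b$ lies in $V_+$ iff $v\cdot u>0$. So the cell of the ray is $\sum_{v\cdot u>0}v+[0,a]+[0,b]$, the facet of $Z(V)$ with outer normal $u$. Since any three vectors are independent, for every facet exactly two generators are orthogonal to its normal, so every facet has this form. $\square$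

**Example.** For $V=\{A,B,C,O\}$, $h_A=h_B=h_C=0$, $h_O=-1$, we get the four bricks of Section 1: at $p_{ABC}=0$ we have $V_+=\{O\}$, so $\beta_{ABC}=O+[0,1]^3$; at $p_{ABO}=(0,0,-1)$ we have $V_+=\emptyset$, so $\beta_{ABO}=[0,A]+[0,B]+[0,O]$. Column $AB$, read upward, is $O,C$ (we list only the third vector).

**Labels.** Every vertex of the tiling comes from one region of the arrangement. Its *label* is the set $I\subset V$ equal to $V_+$ of that region; the vertex is $\sum_{v\in I}v$. By Step 2, a brick with triple $T$ has the form $\sum_Iv+\sum_T[0,v]$ with $I\cap T=\emptyset$, and its vertices have labels $I\cup J$, $J\subset T$. In the example the vertex $(1,1,1)$ has label $\{O\}$.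

*Rest of the proof of Theorem 1.* By Lemma 2 the tiling is an object. Let $u$ be parallel to no face. If $\beta_T,\beta_{T'}$ share an $(a,b)$-face, its normal is parallel to $p_{T'}-p_T$. Adding the two subgradient inequalities for $w\in\partial\Psi(p_T)=\beta_T$ and $w'\in\partial\Psi(p_{T'})=\beta_{T'}$ gives $(w'-w)\cdot(p_{T'}-p_T)\ge0$. So the normal pointing from $\beta_T$ to $\beta_{T'}$ is a positive multiple of $p_{T'}-p_T$, and $\beta_T\to\beta_{T'}$ iff $u\cdot(p_{T'}-p_T)>0$. Thus $u\cdot p_T$ increases strictly along arrows, and there is no cycle. $\square$

So these tilings themselves can never be counterexamples; they must be modified.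

## 5. Reflecting four bricks at once

The modification takes four bricks that fill a small zonotope and reflects them in its center.

**Lemma 4 (flip).** Let $Q\subset V$, $|Q|=4$, be such that for all $a,b\in Q$, with $Q=\{a,b,r,s\}$, the bricks $\beta_{abr},\beta_{abs}$ are consecutive in column $ab$. Then the four bricks $\beta_T$, $T\subset Q$, fill a translate $N_Q$ of $Z(Q)$. Replacing them by their images under the point reflection in the center of $N_Q$ gives again a complex with the same union. The effect on columns is that $r,s$ are exchanged in column $ab$ for all $a,b\in Q$; other columns are unchanged. Labels, with the properties above, persist.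

*Proof.* **Step 1: no other plane interferes.** For $a\in Q$ the affine function $s_a$ vanishes at three of the four points $p_T$, $T\subset Q$, and not at the fourth. So these points span a tetrahedron $\Delta$ with facet planes $H_a$, $a\in Q$, and edges $p_{abr}p_{abs}$. Let $v\in V\setminus Q$. The plane $H_v$ contains no vertex of $\Delta$, since no four planes are concurrent. If it met $\Delta$, it would have vertices of $\Delta$ strictly on both sides, so it would cross the interior of an edge, contrary to consecutiveness. So $s_v$ has constant strict sign on $\Delta$. With $I_0=\{v\notin Q:s_v>0\text{ on }\Delta\}$, the four bricks are $\sum_{I_0}v$ plus the four bricks of the tiling of $Z(Q)$ dual to the four planes of $Q$. In particular they fill $N_Q=\sum_{I_0}v+Z(Q)$.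

**Step 2: the result is a complex.** By Lemma 3 for $Q$, the facets of $N_Q$ are parallelograms and cells of the tiling. So a cell whose relative interior meets $N_Q$ is either a proper face of $N_Q$, or its relative interior lies in $\operatorname{int}N_Q$ and it belongs to the four bricks. We replace the cells of the second kind by their reflections. The reflection permutes the faces of $N_Q$, so faces of reflected cells are reflected cells or faces of $N_Q$. A kept cell has no face whose relative interior lies in $\operatorname{int}N_Q$, since otherwise its own relative interior would meet $\operatorname{int}N_Q$. Relative interiors stay disjoint and the union is the same.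

**Step 3: columns.** The reflection exchanges the two facets of $N_Q$ parallel to $a,b$. So the two bricks of column $ab$ in $N_Q$ swap order, while what is glued to $N_Q$ from outside is unchanged. A pair not contained in $Q$ has no brick with $T\subset Q$ in its column.

**Step 4: labels.** Vertices of the four bricks have labels $I_0\cup J$, $J\subset Q$. The reflection maps $\sum_{I_0\cup J}v$ to $\sum_{I_0\cup(Q\setminus J)}v$; we give this point the label $I_0\cup(Q\setminus J)$. At a vertex of $N_Q$ this agrees with the old label, because a vertex of the polytope $Z(Q)$ equals $\sum_Jv$ for only one $J\subset Q$. A reflected vertex in $\operatorname{int}N_Q$ lies in no other brick. The brick $\sum_{I_0\cup I'}v+\sum_T[0,v]$ becomes $\sum_{I_0\cup(Q\setminus(I'\cup T))}v+\sum_T[0,v]$, again with base label disjoint from $T$ and vertex labels as required. $\square$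

**Example.** In the four-brick tiling, $Q=V$ and the center is $(1,1,1)$. After the flip the cube is $[0,1]^3$ and $\{A,B,O\}$ has become $C+[0,A]+[0,B]+[0,O]$. Column $AB$ now reads $C,O$. The inner vertex $(1,1,1)$ changes its label from $\{O\}$ to $\{A,B,C\}$.

**Several flips.** Let $Q_1,Q_2,\dots$ satisfy the hypothesis of Lemma 4 and pairwise share at most two elements. Then the sets of four bricks are disjoint, so the $N_{Q_i}$ have disjoint interiors. A flip changes only cells with relative interior in its own $\operatorname{int}N_{Q_i}$, so all flips can be performed independently.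

## 6. Seven planes with a threefold symmetry: the seed

We now choose planes so that after three flips almost no brick is bad. Let $A,B,C,O$ be as in Section 1 and
$$S_1=(6,2,1),\quad S_2=(1,6,2),\quad S_3=(2,1,6),$$
$$h_A=h_B=h_C=0,\qquad h_{S_i}=1,\qquad h_O=-1 .$$
The rotation $\tau(p_1,p_2,p_3)=(p_3,p_1,p_2)$ permutes $A\to B\to C\to A$ and $S_1\to S_2\to S_3\to S_1$, fixes $O$, and preserves the arrangement.

**Step 1: independence.** Up to $\tau$, the $3\times3$ determinants are, in absolute value: $ABC:1$; $ABS_i:1,2,6$; $AS_1S_2:2$; $AS_2S_3:34$; $AS_3S_1:11$; $S_1S_2S_3:189$; $ABO:1$; $AS_iO:1,4,5$; $S_1S_2O:21$. All are nonzero.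

**Step 2: the order of crossings.** There is one line per $\tau$-orbit in the following table; each entry comes from solving one linear equation. For instance, on $AS_1$ we have $p_1=0$, $p_3=1-2p_2$, and $S_2$ crosses where $6p_2+2(1-2p_2)=1$, that is $p_2=-\frac12$.

| line | parameter | crossings in increasing order |
|---|---|---|
| $AB$ $(p_1=p_2=0)$ | $p_3$ | $O(-1),\ C(0),\ S_3(\frac16),\ S_2(\frac12),\ S_1(1)$ |
| $AS_1$ $(p_1=0,\ p_3=1-2p_2)$ | $p_2$ | $S_2(-\frac12),\ B(0),\ S_3(\frac5{11}),\ C(\frac12),\ O(2)$ |
| $AS_2$ $(p_1=0,\ p_3=\frac{1-6p_2}2)$ | $p_2$ | $S_1(-\frac12),\ B(0),\ S_3(\frac2{17}),\ C(\frac16),\ O(\frac34)$ |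
| $AS_3$ $(p_1=0,\ p_3=\frac{1-p_2}6)$ | $p_2$ | $O(-\frac75),\ B(0),\ S_2(\frac2{17}),\ S_1(\frac5{11}),\ C(1)$ |
| $S_1S_2$ $(p_2=\frac{11p_1-1}2,\ p_3=2-17p_1)$ | $p_1$ | $A(0),\ B(\frac1{11}),\ S_3(\frac19),\ C(\frac2{17}),\ O(\frac5{21})$ |
| $AO$ $(p_1=0,\ p_3=-1-p_2)$ | $p_2$ | $S_3(-\frac75),\ C(-1),\ B(0),\ S_2(\frac34),\ S_1(2)$ |
| $S_1O$ $(p_2=2-5p_1,\ p_3=4p_1-3)$ | $p_1$ | $A(0),\ S_2(\frac5{21}),\ B(\frac25),\ C(\frac34),\ S_3(\frac{17}{21})$ |

On each line the crossings are distinct, so no four planes are concurrent and Lemma 3 applies.

**Step 3: three flips.** Let $Q_1=\{A,B,S_1,S_2\}$, $Q_2=\tau Q_1=\{B,C,S_2,S_3\}$, $Q_3=\tau Q_2=\{C,A,S_3,S_1\}$. For $Q_1$ the adjacencies required by Lemma 4 hold: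

- $S_2,S_1$ on $AB$; $S_2,B$ on $AS_1$; $S_1,B$ on $AS_2$; $A,B$ on $S_1S_2$ (table);
- $S_2,A$ on $BS_1$: applying $\tau$ to $AS_3$, the order there is $O,C,S_3,S_2,A$;
- $S_1,A$ on $BS_2$: applying $\tau$ to $AS_1$, the order there is $S_3,C,S_1,A,O$.

By $\tau$ the same holds for $Q_2,Q_3$. The $Q_i$ pairwise share only two elements, so we can perform all three flips. The columns become (the rest follows by $\tau$)
$$\begin{array}{ll}
AB:\ O,C,S_3,S_1,S_2 & \quad AS_1:\ B,S_2,C,S_3,O\\
AS_2:\ B,S_1,S_3,C,O & \quad AS_3:\ O,B,S_2,C,S_1\\
S_1S_2:\ B,A,S_3,C,O & \quad AO:\ S_3,C,B,S_2,S_1\\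
S_1O:\ A,S_2,B,C,S_3. &
\end{array}\tag{1}$$
On $AS_1$ both $Q_1$ and $Q_3$ act, exchanging $S_2,B$ and $S_3,C$ respectively. On $AS_3$ only $Q_3$ acts, exchanging $S_1,C$. The resulting tiling of $Z(A,B,C,S_1,S_2,S_3,O)$ is the **seed** $R$. It has $\binom73=35$ bricks; its union is a convex polytope, hence a ball.

The rule for reading (1): *both $(a,b)$-faces of the brick $\{a,b,r\}$ are shared iff $r$ is not an end of list $ab$.* We then say that $r$ is interior in $ab$.

**Lemma 5.** Every bad brick of $R$ is one of $C_1=\{A,S_1,O\}$, $C_2=\{B,S_2,O\}$, $C_3=\{C,S_3,O\}$.

*Proof.* By Lemma 1's criterion we exhibit one interior position for each other brick, up to $\tau$.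

- $ABC$, $ABS_1$, $ABS_3$: the third vector is interior in $AB$.
- $ABS_2$: $A$ is interior in $BS_2$, whose list is $C,S_3,A,S_1,O$ ($\tau$ of $AS_1$).
- $AS_1S_2$, $AS_1S_3$: $S_2$ and $S_3$ are interior in $AS_1$.
- $AS_2S_3$: $S_3$ is interior in $AS_2$. $S_1S_2S_3$: $S_3$ is interior in $S_1S_2$.
- $ABO$, $AS_2O$ (and $ACO$): $B$, $S_2$ (and $C$) are interior in $AO$.
- $S_1S_2O$, $S_1BO$ (and $S_1CO$): interior in $S_1O$. Note that $\tau^{-1}\{S_1,B,O\}=\{S_3,A,O\}$, so this covers $AS_3O$.

The triples containing $O$ form the five orbits of $ABO$, $AS_1O$, $AS_2O$, $AS_3O$, $S_1S_2O$; only that of $AS_1O$ is not covered. $\square$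

## 7. Six planes: a tiling from which nothing can be lifted

Here we build the piece that will later cover a corner. Do the same with the six planes other than $H_O$. More generally, fix nonzero scalars $c_v$ and use the vectors $c_vv$ with heights $c_vh_v$ for $v\in V_6=\{A,B,C,S_1,S_2,S_3\}$. The planes and the points $p_T$ do not change, so the orders on the lines are as before with $O$ deleted, and the three flips are allowed. We get a tiling $\mathcal T$ of $Z_6=\sum_{v\in V_6}[0,c_vv]$ with $\binom63=20$ bricks. Its columns are those in (1) for pairs not involving $O$, with $O$ deleted from the lists.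

**Lemma 6.** Let $D=\{w\in Z_6:w-tO\notin Z_6\ \forall t>0\}$ be the lower side in direction $O$. Then $D$ is a union of facets of $Z_6$, one for each pair of generators. Every brick of $\mathcal T$ has an opposite pair of faces each of which is shared in $\mathcal T$ or contained in $D$.

*Proof.* **Step 1: which facets form $D$.** The outer normal $u$ of a facet parallel to $a,b$ is parallel to $a\times b$, and $\det(a,b,O)\ne0$, so $u\cdot O\ne0$. If a boundary point $w$ lies on a facet with $u\cdot O<0$, then $u\cdot(w-tO)$ exceeds the maximum of $u$ on $Z_6$ for $t>0$, so $w\in D$. If $u\cdot O>0$ for all facets through $w$, then $w-tO\in Z_6$ for small $t>0$, so $w\notin D$. Interior points are not in $D$. So $D$ is the union of the facets with $u\cdot O<0$, and of the two facets for each pair exactly one is of this kind.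

**Step 2: where they sit in the lists.** By Lemma 3 the facet for $a,b$ in $D$ is the end face of column $ab$ at the end towards which $O\cdot p=p_1+p_2+p_3$ decreases; flips do not move facets. On the lines $AB$, $AS_1$, $AS_2$, $AS_3$, $S_1S_2$ the function $O\cdot p$ equals $p_3$, $1-p_2$, $\frac12-2p_2$, $\frac{1+5p_2}6$, $\frac{3-21p_1}2$ respectively. It is $-1$ at the crossing with $O$, and larger at all other crossings. So the crossing with $O$ was extreme, at the end where $O\cdot p$ decreases. Hence the facet in $D$ lies at the end of the list at which $O$ stands in (1). By $\tau$ the same holds for the other lines.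

**Step 3: the bricks.** Up to $\tau$:

- $ABC$: list $AB$ is $C,S_3,S_1,S_2$; the face at the end $C$ lies in $D$, and its opposite is shared.
- $ABS_1$, $ABS_3$: interior in $AB$.
- $ABS_2$: $A$ is interior in $BS_2$: $C,S_3,A,S_1$.
- $AS_1S_2$: $S_2$ is interior in $AS_1$: $B,S_2,C,S_3$.
- $AS_2S_3$: $S_3$ is interior in $AS_2$: $B,S_1,S_3,C$.
- $AS_1S_3$: $S_3$ is the end of $AS_1$ at which $O$ stood; that face lies in $D$, and its opposite is shared.
- $S_1S_2S_3$: $S_3$ is interior in $S_1S_2$: $B,A,S_3,C$. $\square$

**A directed cycle.** In the notation of Theorem 1 take $u=O$, which is parallel to no face of $\mathcal T$. In the pair given by Lemma 6, the face with $n\cdot u>0$ is not in $D$, so it is shared. Thus *every brick of $\mathcal T$ has an outgoing arrow*: nothing can be lifted in direction $O$, and there must be a directed cycle. Here is one: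
$$ABS_2\to BS_2S_3\to BCS_3\to CS_3S_1\to CAS_1\to AS_1S_2\to ABS_2 .$$
To check it, read each list away from its $D$-end. Column $BS_2$ reads $S_1,A,S_3,C$, so $A$ is followed by $S_3$. Column $BS_3$ ($\tau$ of $AS_2$) reads $A,S_1,S_2,C$, so $S_2$ is followed by $C$. These are the first two arrows, and $\tau$ gives the others. This is where sweeping fails.

## 8. Gluing the cap to a corner: columns, sheets and sides

The natural next attempt: deform $\mathcal T$ linearly so that it becomes flat with $O$ pointing up, and glue it with its lower side on an exposed face $[0,x]+[0,y]$ of a corner. This fails at once as stated. The lower side consists of 15 parallelograms, the face is only one, and gluing must be whole face to whole face. Let us see what repairing this demands.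

- The corner brick under the cap must be cut into 15 prisms; then so must the next brick below it, and so on down a column, until the column leaves the object at its *foot*.
- The outline of the cap will be made of two edges $y$ and of two different five-step paths replacing the two edges $x$. So the side walls of the column are cut into five strips, and the neighbors must be cut into five slices; so must their neighbors: all bricks that carry an edge "opposite to opposite to ..." an edge $x$ of the column. These edges form a *sheet*.
- A neighbor can be cut into five parallelepipeds if all its four $x$-edges follow the *same* path. So we need a consistent assignment of paths, a *side function*.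
- At the foot the prisms have exposed bottoms, so another of their face pairs must be shared.

This leads to the following definition. Let $X$ be an object whose bricks and their faces form a complex.

**Definition (site).** A *site* $(\gamma;x,y)$ in $X$ consists of distinct bricks $\gamma=(\beta_1,\dots,\beta_m)$,
$$\beta_k=u_k+[0,x]+[0,y]+[0,z_k],\qquad u_{k+1}=u_k+z_k,$$
such that $\beta_k,\beta_{k+1}$ share the face $u_{k+1}+[0,x]+[0,y]$, and the faces $u_1+[0,x]+[0,y]$ and $u_{m+1}+[0,x]+[0,y]$ are exposed. Its *foot* is $\beta_1$ and its *tip* is $\beta_m$. Its *sheet* $\Sigma$ is the smallest set of edges of $X$ that contains the edges of bricks of $\gamma$ parallel to $x$ and contains, with an edge, its opposite edge in every two-dimensional face. All edges in $\Sigma$ are translates of $[0,x]$, and the $\Sigma$-edges of a brick form one class of four parallel edges or the empty set; we write $\beta\in\Sigma$ in the first case. We require: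

* **(S1)** There is a function $\mathrm{side}:\Sigma\to\{0,1\}$ with $\mathrm{side}(u_k+[0,x])=0$ and $\mathrm{side}(u_k+y+[0,x])=1$ for $1\le k\le m+1$, such that for each brick $\beta\in\Sigma$ not in $\gamma$ its four $\Sigma$-edges have the same side.
* **(S2)** Both faces of the foot $\beta_1$ parallel to $(x,z_1)$ are shared.

**Example.** In the $1\times3\times2$ grid $[0,1]\times[0,3]\times[0,2]$ of unit cubes let $x,y,z_k$ be the unit vectors $e_1,e_2,e_3$, and let $\gamma$ be the two cubes with second coordinate in $[1,2]$, from bottom to top. The sheet consists of all edges parallel to $e_1$. Put side $0$ on those with second coordinate $0,1$ and side $1$ on those with $2,3$. The four cubes outside $\gamma$ have constant side, and the two faces of the foot parallel to $(e_1,e_3)$ are shared. So this is a site. The construction of Section 12 will replace the four outer cubes by $4\cdot5$ bricks and the two inner ones by $2\cdot15$, and add a cap of 20.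

**Definition (site system).** A *site system* is a finite family of sites $(\gamma_i;x_i,y_i)$ with sheets $\Sigma_i$ and tips $C_i$ such that

* **(S3)** for all $i\ne j$: $\Sigma_i\cap\Sigma_j=\emptyset$; $\gamma_i,\gamma_j$ have no common brick; $\Sigma_i$ contains no $y_j$-edge of a brick of $\gamma_j$; $C_j\notin\Sigma_i$;
* **(S4)** every bad brick of $X$ is some $C_i$.

**Lemma 7.** The seed $R$ has a site system of three sites.

*Proof.* Take $(x_1,y_1)=(A,S_1)$ with $\gamma_1$ the column $AS_1$: $B,S_2,C,S_3,O$. The foot is $\{A,S_1,B\}$, the tip is $C_1$, and $z_k$ is plus or minus the listed vector. The other two sites are the images under $\tau$ and $\tau^2$.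

(S1): An edge parallel to $A$ joins vertices labelled $I$ and $I\cup\{A\}$, $A\notin I$. Put side $=1$ iff $S_1\in I$. The bricks of $\gamma_1$ are exactly those with edges parallel to both $A$ and $S_1$. In a brick $\{A,v,w\}$ with $v,w\ne S_1$, the labels $I$ of the four $A$-edges differ only in $v,w$, so the side is constant. The label of $u_k$ contains neither $A$ nor $S_1$, as $u_k$ is the base of a face $u_k+[0,A]+[0,S_1]$; the label of $u_k+S_1$ contains $S_1$.

(S2): $S_1$ is interior in list $AB$ of (1). (Before the flip it was an end.)

(S3): $\Sigma_1,\Sigma_2,\Sigma_3$ consist of edges parallel to $A,B,C$ respectively, and the $y_j$-edges are parallel to $S_j$. No triple contains $\{A,S_1,B,S_2\}$ or one of its rotations, so the columns have no common brick. $C_j$ has no edge parallel to $x_i$ for $i\ne j$.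

(S4) is Lemma 5. $\square$

## 9. The insertion proposition, and Theorem 2 from it

**Proposition 8 (insertion).** Let $X$ be a ball whose bricks and faces form a complex, with a site system of $n\ge1$ sites. Then there is a ball $X'$, again a complex, with a site system of $n-1$ sites.

*Proof of Theorem 2 from Proposition 8.* Apply it three times, starting from $R$ (Lemma 7). The result is a ball with an empty site system. By (S4) it has no bad brick, so by Lemma 1 no corner. Its bricks are properly joined by Lemma 2. $\square$

Sections 10–14 prove Proposition 8. Throughout, $(\gamma;x,y)$ is the first site, $\Sigma$ its sheet, and $z:=z_m$.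

## 10. Flattening the cap

We choose the linear deformation of $\mathcal T$: its generators should sum to $x$ apart from one generator $y$, its lifting direction should become $z$, and it should be nearly flat over a nearly parallelogram outline.

**The vectors.** Let $g_1=B$, $g_2=-C$, $g_3=S_1$, $g_4=S_2$, $g_5=-S_3$ and $g_0=\sum g_j=(5,8,-4)$. As $|\det(g_0,A,O)|=12$, we can write $g_j=\lambda_jg_0+\kappa_jA+\nu_jO$. Comparing the last two coordinates gives $12\lambda_j=(g_j)_2-(g_j)_3$, then $\nu_j=(g_j)_2-8\lambda_j$, $\kappa_j=(g_j)_1-5\lambda_j-\nu_j$. Hence
$$\lambda=\tfrac1{12}(1,1,1,4,5),\quad\kappa=(-\tfrac34,\tfrac14,\tfrac{17}4,-4,\tfrac14),\quad\nu=(\tfrac13,-\tfrac23,\tfrac43,\tfrac{10}3,-\tfrac{13}3),$$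
with $\sum\lambda_j=1$ and $\sum\kappa_j=\sum\nu_j=0$. The slopes $\kappa_j/\lambda_j=-9,\,3,\,51,\,-12,\,\frac35$ are distinct, and all $\lambda_j>0$; the signs in $-C,-S_3$ are there for this. For $\varepsilon,\delta\in(0,1]$, to be taken small, put
$$b_j=\lambda_jx+\varepsilon\kappa_jy+\varepsilon\delta\nu_jz,\qquad\textstyle\sum_jb_j=x.\tag{2}$$
Let $L$ be the linear map with $L(g_0)=x$, $L(A)=\varepsilon y$, $L(O)=\varepsilon\delta z$; it is invertible since the tip is non-degenerate. Then $b_j=L(g_j)$ and $y=L(\varepsilon^{-1}A)$.

**The transformed cap.** Form $\mathcal T$ with the generators $\varepsilon^{-1}A,B,-C,S_1,S_2,-S_3$ and apply $L$. This gives a tiling $\mathcal T'$ of $Z'=[0,y]+\sum_j[0,b_j]$. Since $L(O)$ is a positive multiple of $z$, Lemma 6 holds for $\mathcal T'$ with the lower side $D'=\{w\in Z':w-tz\notin Z'\ \forall t>0\}$, a union of 15 facets, one for each pair of generators. Facets of $Z'$ are cells of $\mathcal T'$. So the cells of $\mathcal T'$ whose relative interior meets $\partial Z'$ are exactly the proper faces of $Z'$. A *cell of $D'$* is a facet in $D'$ or a face of one.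

**The outline.** Project along $z$ to $\mathrm{span}(x,y)$. The image $G$ of $Z'$ is the zonogon generated by $y$ and $\bar b_j=\lambda_jx+\varepsilon\kappa_jy$. Since $\lambda_j>0$ and the slopes are distinct,
$$G=\{rx+sy:\ 0\le r\le1,\ \varepsilon w_0(r)\le s\le1+\varepsilon w_1(r)\},$$
where $w_0$ is piecewise linear with slopes $\kappa_j/\lambda_j$ in increasing order on intervals of length $\lambda_j$, and $w_1$ has the same slopes in decreasing order. Both vanish at $0,1$; as $w_0$ is convex and $w_1$ concave, $w_0\le0\le w_1$. Let $0=r_0^\sigma<\dots<r_5^\sigma=1$ be the breakpoints of $w_\sigma$. Explicitly, $w_0$ takes the steps $j=4,1,5,2,3$ with inner breakpoints $\frac4{12},\frac5{12},\frac{10}{12},\frac{11}{12}$, and $w_1$ takes the steps in the reverse order.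

**Lower and upper side.** The projections of the six generators are nonzero and pairwise nonparallel. So the preimage in $Z'$ of an edge of $G$, which is the face maximizing a functional that annihilates exactly one generator, is an edge of $Z'$. Over $\partial G$ the fibers of $Z'\to G$ are single points. Hence
$$Z'=\{P+sz:\ P\in G,\ \varphi(P)\le s\le\varphi^+(P)\},\qquad D'=\{P+\varphi(P)z:\ P\in G\},\tag{3}$$
with $\varphi=\varphi^+$ on $\partial G$ and $\varphi<\varphi^+$ on $\operatorname{int}G$. Since $0\in Z'$ lies over the vertex $0$ of $G$, the part of $Z'$ over the lower boundary of $G$ is the path $W_0$ from $0$ to $\sum b_j=x$ with steps $b_j$ in increasing order of slope. Over the upper boundary it is $y+W_1$, where $W_1$ has the steps in decreasing order. Over $r=0$ and $r=1$ it is $[0,y]$ and $x+[0,y]$; so $\varphi=0$ there. We parametrize by the $x$-coordinate: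
$$W_\sigma(r)=rx+\varepsilon w_\sigma(r)y+\varepsilon\delta\hat w_\sigma(r)z,$$
with $\hat w_\sigma$ piecewise linear and vanishing at $0,1$.

**Flatness.** In coordinates $(r,s)$ with $P=rx+sy$, solving two linear equations shows that the gradient of $\varphi$ or $\varphi^+$ on a $(b_i,b_j)$-facet has $r$-component $\varepsilon\delta\frac{\nu_i\kappa_j-\nu_j\kappa_i}{\lambda_i\kappa_j-\lambda_j\kappa_i}$ and $s$-component $\delta\frac{\lambda_i\nu_j-\lambda_j\nu_i}{\lambda_i\kappa_j-\lambda_j\kappa_i}$. On a $(b_i,y)$-facet the gradient is $(\varepsilon\delta\nu_i/\lambda_i,0)$. The denominators are nonzero as the slopes are distinct. So $\varphi,\varphi^+$ are Lipschitz with constant $O(\delta)$, and since they vanish at $r=0$, also $|\varphi|,|\varphi^+|=O(\delta)$. Constants in $O(\cdot)$ depend on $X$ and the site, not on $\varepsilon,\delta\in(0,1]$. The $s$-component has no factor $\varepsilon$; this is why a second parameter $\delta$ is needed.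

## 11. Bending the object

We now make room for the pieces: a map $h$ bends $X$ so that the $x$-edges of the sheet become the paths $W_\sigma$ and the top of the tip becomes the top of the cap. Being close to the identity, $h$ is injective, so that $h(X)$ is again a ball.

**Coordinates on $D'$.** Let $\theta(r,a)=rx+\big[a+\varepsilon((1-a)w_0(r)+aw_1(r))\big]y$. For fixed $r$ the bracket is affine in $a$ with slope $\ge1$ and runs from $\varepsilon w_0(r)$ to $1+\varepsilon w_1(r)$, so $\theta$ is a homeomorphism $[0,1]^2\to G$. Let $\Phi=\theta+\varphi(\theta)z$, a homeomorphism $[0,1]^2\to D'$. By Section 10,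
$$\Phi(r,0)=W_0(r),\quad\Phi(r,1)=y+W_1(r),\quad\Phi(0,a)=ay,\quad\Phi(1,a)=x+ay.\tag{4}$$

**The map.** A brick $\beta\in\Sigma$ outside $\gamma$ is written $\beta=u+[0,x]+[0,p]+[0,q]$; its *side* is the common side $\sigma$ of its $\Sigma$-edges. Define $h:X\to\mathbb R^3$ (on the union of the bricks) by:

* identity on bricks not in $\Sigma$;
* on $\beta\in\Sigma\setminus\gamma$ of side $\sigma$: $h(u+rx+ap+bq)=u+W_\sigma(r)+ap+bq$, that is, $h(\xi)=\xi+W_\sigma(r)-rx$;
* on $\beta_k$, $k<m$: $h(u_k+rx+ay+bz_k)=u_k+\Phi(r,a)+bz_k$;
* on $\beta_m$: $h(u_m+rx+ay+bz)=u_m+\theta+\big[(1-b)\varphi(\theta)+b(1+\varphi^+(\theta))\big]z$, with $\theta=\theta(r,a)$.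

**Step 1: $h$ is well defined.** A point common to several bricks lies in the relative interior of a cell $K$ that is a face of each of them. So we check that the formulas agree on every such $K$.

*$K$ contains no $\Sigma$-edge.* In each brick of $\Sigma$ containing it, $K$ lies in an end $r\in\{0,1\}$. There every formula is the identity: $W_\sigma(0)=0$, $W_\sigma(1)=x$, by (4), and $\varphi=\varphi^+=0$ over $r\in\{0,1\}$.

*$K$ contains $\Sigma$-edges, all of one side $\sigma$.* All bricks containing $K$ are in $\Sigma$. We claim that every formula gives $h(\xi)=\xi+W_\sigma(r)-rx$ on $K$. Outside $\gamma$ this is the definition. In a brick $\beta_k$ the $\Sigma$-edges of side $0$ are those with $a=0$ and those of side $1$ are those with $a=1$, so $K$ lies in $a=\sigma$. There $\theta\in\partial G$ and $\varphi=\varphi^+$, and (4) gives the claim; for $k=m$ the bracket is $\varphi(\theta)+b$.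

*$K$ is a face with two $\Sigma$-edges of different sides.* No brick outside $\gamma$ contains it. In a brick of $\gamma$ it is an $(x,y)$-face $u_k+[0,x]+[0,y]$. For $2\le k\le m$ it lies exactly in $\beta_{k-1},\beta_k$, and both formulas give $u_k+\Phi$. For $k=1,m+1$ it lies in one brick only.

**Step 2: $h-\mathrm{id}$ is Lipschitz on each brick with constant $c(\varepsilon+\delta)$, where $c$ does not depend on $\varepsilon,\delta$.** On bricks of $\Sigma\setminus\gamma$ it is $\varepsilon w_\sigma(r)y+\varepsilon\delta\hat w_\sigma(r)z$. On $\beta_k$ it is $\varepsilon((1-a)w_0+aw_1)y$ plus $\varphi(\theta)z$ for $k<m$, or plus $((1-b)\varphi(\theta)+b\varphi^+(\theta))z$ for $k=m$. Now use that $\varphi,\varphi^+$ have size and Lipschitz constant $O(\delta)$ and that $\theta$ is Lipschitz with a constant independent of $\varepsilon\le1$.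

**Step 3: short paths inside $X$.** Two points close in space might be far apart inside $X$; we exclude this. *There is a constant $\Lambda$, depending only on $X$, such that any $p,q\in X$ are joined by a polygonal path, each segment inside one brick, of length $\le\Lambda|p-q|$.*

Let $p\in\beta$, $q\in\beta'$. First suppose $\beta\cap\beta'\ne\emptyset$. On the polytope $\Pi=\beta\times\beta'$ the function $\rho(p,q)=\|p-q\|_1$ is piecewise linear, so $\Pi$ is a union of finitely many simplices on which $\rho$ is linear. Let $\mu>0$ be the smallest positive value of $\rho$ at their vertices, and let $\Pi_0=\{\rho=0\}=\{(g,g):g\in\beta\cap\beta'\}\ne\emptyset$. A point $\sum t_iv_i$ of a simplex with vertices $v_i$ has $\rho\ge\mu t$, where $t=\sum_{\rho(v_i)>0}t_i$. Its distance to $\Pi_0$ is at most $t\operatorname{diam}\Pi$: this is clear if $t=1$; otherwise compare with the point of $\Pi_0$ obtained by dropping the vertices with $\rho(v_i)>0$ and dividing the other weights by $1-t$. So there is $g\in\beta\cap\beta'$ with $|p-g|+|g-q|\le c'|p-q|$. Go from $p$ to $q$ via $g$.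

If $\beta\cap\beta'=\emptyset$, then $|p-q|$ is bounded below by a positive constant. Since $X$ is connected, $\beta,\beta'$ are joined by a chain of bricks with consecutive ones intersecting, which gives a path of bounded length. There are finitely many pairs of bricks, so one $\Lambda$ serves all.

**Step 4: $h$ is injective.** Adding up the change of $h-\mathrm{id}$ along the path of Step 3,
$$|h(p)-h(q)|\ge(1-c\Lambda(\varepsilon+\delta))\,|p-q| .$$
Fix $\varepsilon,\delta$ so small that the factor is positive. Then $h$ is a homeomorphism from $X$ onto $h(X)$, which is therefore a ball.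

## 12. The new object and its cells

We cut $h(X)$ into bricks. **The object $X'$** consists of:

1. all bricks of $X$ not in $\Sigma$;
2. for each $\beta\in\Sigma\setminus\gamma$ of side $\sigma$: the *stack* of five bricks into which $h(\beta)=\{u+W_\sigma(r)+ap+bq\}$ is cut at $r=r_1^\sigma,\dots,r_4^\sigma$;
3. for $k=1,\dots,m$: the 15 bricks $u_k+f+[0,z_k]$, $f$ a facet in $D'$ ("level $k$");
4. the 20 bricks of $u_{m+1}+\mathcal T'$ (the "inserted cap").

These are non-degenerate. Stack bricks are affine images, under $h$, of slabs of $\beta$; level bricks with $k<m$ are images of $f\times[0,1]$ under $(w,b)\mapsto u_k+w+bz_k$, which is injective since $h$ is injective on $\beta_k$. Level $m$ is non-degenerate since facets of $D'$ are graphs over $G$. Cap bricks are linear images of bricks.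

The bricks in items 1–4 that come from one brick $\beta$ of $X$ have union $h(\beta)$. For $\beta_m$ this is (3): the set
$$h(\beta_m)=\{u_m+P+sz:\ P\in G,\ \varphi\le s\le1+\varphi^+\}$$
is split by $s=1+\varphi$ into level $m$ and the cap, because $u_{m+1}=u_m+z$.

**The cells.** To see that everything fits, we list, for each cell $K$ of $X$, the cells into which $h(\operatorname{relint}K)$ is cut. Call a cell of $D'$ *inner* if its relative interior lies over $\operatorname{int}G$; the other cells of $D'$ are the edges and vertices of $Z'$ over $\partial G$. Define $\mathcal S(K)$: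

* (a) $K$ contains no $\Sigma$-edge: $\mathcal S(K)=\{K\}$.
* (b) $K=u+[0,x]+K_0$ contains $\Sigma$-edges, all of one side $\sigma$ ($K$ an edge, an equal-sided face, or a brick of $\Sigma\setminus\gamma$; $K_0$ a point, segment or parallelogram): the five pieces $u+W_\sigma([r_{i-1}^\sigma,r_i^\sigma])+K_0$ and the four pieces $u+W_\sigma(r_i^\sigma)+K_0$, $1\le i\le4$.
* (c) $K=u_k+[0,x]+[0,y]$, $k\le m$: the $u_k+f$, $f$ an inner cell of $D'$. $K=u_{m+1}+[0,x]+[0,y]$: the $u_{m+1}+f$, $f$ a face of $Z'$ in the graph of $\varphi^+$ with relative interior over $\operatorname{int}G$.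
* (d) $K=\beta_k$, $k<m$: the $u_k+f+[0,z_k]$, $f$ an inner cell of $D'$.
* (e) $K=\beta_m$: the $u_m+f+[0,z]$ and $u_{m+1}+f$, $f$ an inner cell of $D'$, and the $u_{m+1}+e$, $e$ a cell of $\mathcal T'$ with relative interior in $\operatorname{int}Z'$.

**Lemma 9.** (i) The relative interiors of the members of $\mathcal S(K)$ partition $h(\operatorname{relint}K)$. (ii) Faces of members of $\mathcal S(K)$ belong to $\bigcup_{K'\subset K}\mathcal S(K')$. (iii) $\bigcup_K\mathcal S(K)$ is a complex with union $h(X)$, consisting of the bricks of $X'$ and their faces. In particular $X'$ is a ball, and each cell of $X'$ lies in $\mathcal S(K)$ for exactly one $K$.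

*Proof.* (i) Case (a) is clear. In (b), $h(\operatorname{relint}K)=\{u+W_\sigma(r)+\eta:0<r<1,\ \eta\in\operatorname{relint}K_0\}$, cut according to $r$. In (c), it is the part of $u_k+D'$, resp. of $u_{m+1}$ plus the upper side of $Z'$, over $\operatorname{int}G$. In (d), it is $\{u_k+w+bz_k:w\in D'\text{ over }\operatorname{int}G,\ 0<b<1\}$. In (e), it is $\{u_m+P+sz:P\in\operatorname{int}G,\ \varphi<s<1+\varphi^+\}$; its parts $\varphi<s<1+\varphi$, $s=1+\varphi$, $1+\varphi<s<1+\varphi^+$ are filled by the three kinds of members, since $\operatorname{int}Z'=\{P+sz:P\in\operatorname{int}G,\ \varphi<s<\varphi^+\}$. Disjointness in (b) and (d) follows from injectivity of $h$; in (c) and (e) it holds since faces of $Z'$ and cells of $\mathcal T'$ have disjoint relative interiors.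

(ii) In (b), faces are of the same form with $K_0$ replaced by a face of it, or they lie at $r=0,1$, where they are cells of $X$ without $\Sigma$-edges.

In (c), a face over $\partial G$ is a step or vertex of $u_k+W_0$ or $u_k+y+W_1$, or one of $u_k+[0,y]$, $u_k+x+[0,y]$. The former are members of $\mathcal S$ of the edges $u_k+[0,x]$ (side 0), $u_k+y+[0,x]$ (side 1), or vertices of $X$; the latter are cells of $X$ as in (a).

In (d), faces are $u_k+f'$, $u_{k+1}+f'$, $u_k+f'+[0,z_k]$ with $f'$ a cell of $D'$. If $f'$ is inner, they are in (c) or (d). If $f'$ is not inner, then $u_k+f'$ and $u_{k+1}+f'$ were treated under (c). If $f'$ lies on $W_0$ or $y+W_1$, then $u_k+f'+[0,z_k]$ belongs to $\mathcal S$ of $u_k+[0,x]+[0,z_k]$ (side 0) or $u_k+y+[0,x]+[0,z_k]$ (side 1), or is an edge of $X$, for $f'$ one of the points $0,x,y,x+y$. If $f'=[0,y]$ or $x+[0,y]$, it is a cell of $X$ without $\Sigma$-edge.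

In (e) the same holds. Moreover, cells of $u_{m+1}+\mathcal T'$ on the boundary of $u_{m+1}+Z'$ are faces of it. They are inner cells of $u_{m+1}+D'$ (in (e)), or on the upper side (in (c)), or over $\partial G$: then they are in $\mathcal S$ of $u_{m+1}+[0,x]$ or $u_{m+1}+y+[0,x]$, or they are cells $u_{m+1}+[0,y]$, $u_{m+1}+x+[0,y]$ or vertices of $X$.

(iii) Distinct cells $K$ have disjoint $\operatorname{relint}K$, and $h$ is injective, so by (i) distinct members have disjoint relative interiors; by (ii) the set is closed under faces. The three-dimensional members are exactly the bricks 1–4. Every member $M\in\mathcal S(K)$ is a face of one of them: $K$ is a face of a brick $\beta$, a point of $\operatorname{relint}M$ lies in $h(\beta)$, hence in a brick $N\in\mathcal S(\beta)$, hence in the relative interior of a face of $N$, which is a cell and so equals $M$. $\square$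

The next lemma lets us transfer "shared" from $X$ to $X'$. Recall invariance of domain: a continuous injective map from an open subset of $\mathbb R^3$ to $\mathbb R^3$ has open image.

**Lemma 10.** Let $F$ be a two-dimensional face of $X$ and $F'\in\mathcal S(F)$ two-dimensional. Then $F'$ is shared in $X'$ iff $F$ is shared in $X$.

*Proof.* We show that the number of bricks at $F'$ equals the number at $F$. Let $p\in\operatorname{relint}F'\subset h(\operatorname{relint}F)$. A brick of $X'$ with face $F'$ lies in some $\mathcal S(\beta)$. Then $h^{-1}(p)\in\beta\cap\operatorname{relint}F$, so $F$ is a face of $\beta$. Conversely let $F$ be a face of $\beta$. Then $p\in h(\beta)$ lies in some brick $N\in\mathcal S(\beta)$, hence in the relative interior of a face of $N$; this face is a cell, so it is $F'$. If two bricks of $\mathcal S(\beta)$ had the face $F'$, they would lie on opposite sides of it, so $p$ would be interior to $h(\beta)$. By invariance of domain applied to $h^{-1}$, the point $h^{-1}(p)$ would be interior to $\beta$, contradicting $h^{-1}(p)\in F$. So each brick $\beta$ at $F$ contributes exactly one brick at $F'$. $\square$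

## 13. Bad bricks after the insertion

We show: *every bad brick of $X'$ is the tip $C_j$ of one of the other sites.* This is (S4) for $X'$.

**Step 1: old bricks.** Let $K\notin\Sigma$. Each face $F$ of $K$ has $\mathcal S(F)=\{F\}$, so by Lemma 10 $K$ is bad in $X'$ iff it is bad in $X$. If it is bad, it is a tip by (S4), and not the first tip, which is in $\Sigma$.

**Step 2: stacks.** Let $\beta=u+[0,x]+[0,p]+[0,q]\in\Sigma\setminus\gamma$. The first tip is in $\gamma$, and the others are not in $\Sigma$ by (S3). So by (S4) $\beta$ is not bad in $X$: it has an opposite pair of shared faces. If these are the $(p,q)$-faces, then every brick of the stack has both $(p,q)$-faces shared, the inner ones within the stack, the two outer ones by Lemma 10. If these are, say, the $(x,p)$-faces $F_0,F_1$, then the two $(b_j,p)$-faces of each stack brick belong to $\mathcal S(F_0)$ and $\mathcal S(F_1)$ and are shared by Lemma 10.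

**Step 3: levels.** Consider $u_k+f+[0,z_k]$. If $k\ge2$, its face $u_k+f$ is shared with level $k-1$, and $u_{k+1}+f$ with level $k+1$, or with the cap if $k=m$. If $k=1$, the bottom is exposed and we use side faces. The facet $f\subset D'$ has an edge direction $b_j$. Let $e$ be one of its two $b_j$-edges. If $e$ is inner, it is an edge of $Z'$ over $\operatorname{int}G$. Both facets of $Z'$ at $e$ are on the lower side, because $\varphi<\varphi^+$ near points of $\operatorname{relint}e$. So $u_1+e+[0,z_1]$ is shared by two bricks of level 1. Otherwise $e$ lies on $W_0$ or $y+W_1$, and $u_1+e+[0,z_1]\in\mathcal S(F)$ for a face $F$ of the foot parallel to $(x,z_1)$. This $F$ is shared by (S2), so $u_1+e+[0,z_1]$ is shared by Lemma 10. In all cases both $(b_j,z_1)$-faces are shared.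

**Step 4: cap.** By Lemma 6 each cap brick has an opposite pair of faces each of which is shared within the cap or is a facet in $u_{m+1}+D'$, where it is shared with level $m$.

## 14. The remaining sites

It remains to see that each other site yields a site of $X'$ with the same tip, and that (S3) holds. Let $(\gamma^*;x^*,y^*)$ be another site, with bricks $\beta_k^*=u_k^*+[0,x^*]+[0,y^*]+[0,z_k^*]$, sheet $\Sigma^*$, side function $\mathrm{side}^*$, tip $C^*$.

**Step 1: the new column.** A brick of $\gamma^*$ not in $\Sigma$ is a brick of $X'$. Let $\beta_k^*\in\Sigma$. Then $\beta_k^*\notin\gamma$, and by (S3) its $x^*$-edges (in $\Sigma^*$) and its $y^*$-edges are not in $\Sigma$. So its $\Sigma$-edges are the $z_k^*$-edges, and $z_k^*=\pm x$. Its stack is a chain of five bricks with section $[0,x^*]+[0,y^*]$ leading from $u_k^*+[0,x^*]+[0,y^*]$ to $u_{k+1}^*+[0,x^*]+[0,y^*]$, with steps $b_j$ if $z_k^*=x$ and $-b_j$ in reversed order if $z_k^*=-x$. Concatenation gives a chain $\gamma^{*\prime}$ of distinct bricks. The faces $u_k^*+[0,x^*]+[0,y^*]$ contain no $\Sigma$-edge, so they are cells of $X'$, and the two end faces are exposed by Lemma 10. The tip $C^*\notin\Sigma$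 is unchanged and is the tip of $\gamma^{*\prime}$.

**Step 2: a candidate for the new sheet.** Instead of computing the new sheet exactly, we define a set $E$ of edges of $X'$ that contains it, with a side function. Put $E=\Sigma^*\cup E_2\cup E_3$, where

* $\Sigma^*$: these edges of $X$ are not in $\Sigma$, hence are edges of $X'$; they keep $\mathrm{side}^*$.
* $E_2$: the edges $u+W_\sigma(r_i^\sigma)+[0,p]\in\mathcal S(F)$, $1\le i\le4$, for the faces $F=u+[0,x]+[0,p]$ of $X$ whose $x$-edges are in $\Sigma$ with equal side $\sigma$ and whose $p$-edges are in $\Sigma^*$. Such an edge gets the common $\mathrm{side}^*$ of the two $p$-edges of $F$. These two do agree. If $F$ lies in a brick outside $\gamma^*$, use (S1). If $F$ lies in $\beta_k^*$, then $\beta_k^*\in\Sigma$, $z_k^*=\pm x$, and $F$ is parallel to $(x^*,z_k^*)$. So its $x^*$-edges are $u_k^*+[0,x^*]$, $u_{k+1}^*+[0,x^*]$ (both side 0) or their translates by $y^*$ (both side 1).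
* $E_3$: the edges $u_k+v+[0,z_k]\in\mathcal S(\beta_k)$, $v$ an inner vertex of $D'$, for those $k$ for which the $z_k$-edges of $\beta_k$ are in $\Sigma^*$. Since $\beta_k\notin\gamma^*$ by (S3), these four edges have one $\mathrm{side}^*$, which we assign.

The three sets are disjoint, since their members lie in $\mathcal S(K)$ with $\dim K=1,2,3$ respectively. All members are translates of $[0,x^*]$.

**Step 3: the key property of $E$.** *If a brick $N$ of $X'$ has an edge in $E$, its edges in $E$ are exactly the four edges parallel to it; if moreover $N\notin\gamma^{*\prime}$, these four have the same side.* We go through the four kinds of bricks, using that each edge of $X'$ lies in $\mathcal S(K)$ for only one $K$.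

*$N$ an old brick, $N\notin\Sigma$.* Its edges are edges of $X$, so those in $E$ are those in $\Sigma^*$. Use the properties of $\Sigma^*$; here $N\in\gamma^{*\prime}$ iff $N\in\gamma^*$.

*$N$ in the stack of $\beta=u+[0,x]+[0,p]+[0,q]\in\Sigma\setminus\gamma$ of side $\sigma$.* The $b_j$-edges of $N$ lie in $\mathcal S$ of $\Sigma$-edges, so they are not in $E$. A $p$-edge of $N$ is a $p$-edge of $\beta$ or a member of $\mathcal S(F_\eta)$, $F_\eta=u+\eta q+[0,x]+[0,p]$, $\eta\in\{0,1\}$. If it is in $E$, a $p$-edge of $\beta$ is in $\Sigma^*$, hence all four are. Then both $F_0,F_1$ satisfy the condition in $E_2$, and all four $p$-edges of $N$ are in $E$. The same holds for $q$. Only one of the two classes occurs, since the $\Sigma^*$-edges of $\beta$ form one class. If $N\notin\gamma^{*\prime}$, then $\beta\notin\gamma^*$, the four $\Sigma^*$-edges of $\beta$ have one side, and all four $E$-edges of $N$ have this side.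

*$N=u_k+f+[0,z_k]$ in level $k$.* Its $b_j$-edges lie in $\mathcal S$ of $\Sigma$-edges, of $(x,y)$-faces of $\gamma$ (which have edges of different sides), or, for those in $u_{m+1}+D'$, of $\beta_m$ as members $u_{m+1}+f'$; none of these kinds occurs in $E$. Its $y$-edges are of the last two kinds, or are $y$-edges of $\beta_k$ in $X$, which are not in $\Sigma^*$ by (S3); so they are not in $E$. A $z_k$-edge $u_k+v+[0,z_k]$, $v$ a vertex of $f$, is in $\mathcal S(\beta_k)$ ($v$ inner), or in $\mathcal S$ of one of the faces $u_k+[0,x]+[0,z_k]$, $u_k+y+[0,x]+[0,z_k]$, or is a $z_k$-edge of $\beta_k$ ($v\in\{0,x,y,x+y\}$). If one of them is in $E$, then a $z_k$-edge of $\beta_k$ is in $\Sigma^*$, hence all four are. Then all $z_k$-edges of $N$ are in $E$: by $E_3$, by $E_2$ (the two faces have $x$-edges of equal side $0$, resp. $1$), or as edges in $\Sigma^*$. They all have the common $\mathrm{side}^*$ of the four $z_k$-edges of $\beta_k\notin\gamma^*$.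

*$N$ in the cap.* Its edges are parallel to $b_j$ or $y$. They lie in $\mathcal S(\beta_m)$, as members contained in $u_{m+1}+Z'$ and so not of the form $u_m+v+[0,z]$ with $v$ an inner vertex; or in $\mathcal S(u_{m+1}+[0,x]+[0,y])$; or in $\mathcal S$ of $\Sigma$-edges; or they are $y$-edges of $\beta_m$ in $X$, which are not in $\Sigma^*$ by (S3). None is in $E$.

**Step 4: (S1).** By Step 3, $E$ is closed under passing to opposite edges in faces. It contains the $x^*$-edges of $\gamma^{*\prime}$: for a stack of $\beta_k^*$ this is the second case of Step 3, since the $x^*$-edges of $\beta_k^*$ are in $\Sigma^*$. So the new sheet satisfies $\Sigma^{*\prime}\subset E$. The $x^*$-edges of $\gamma^{*\prime}$ have the required sides: an edge created inside $h(F)$, where $F$ is the face of $\beta_k^*$ containing $u_k^*+[0,x^*]$ and $u_{k+1}^*+[0,x^*]$, gets side $0$, and one inside $h$ of the translate of $F$ by $y^*$ gets side $1$. With Step 3, (S1) holds.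

**Step 5: (S2).** If the foot $\beta_1^*\notin\Sigma$, its faces are unchanged and remain shared by Lemma 10. Otherwise $z_1^*=\pm x$, the new foot is an end brick of the stack of $\beta_1^*$, and its faces parallel to $(x^*,b_j)$ belong to $\mathcal S(F)$ with $F$ a face of $\beta_1^*$ parallel to $(x^*,z_1^*)$. They are shared by (S2) and Lemma 10.

**Step 6: (S3).** Let $i\ne j$ be two of the remaining sites, with new sheets $\Sigma_i'\subset E_i$, $\Sigma_j'\subset E_j$, where $E_i,E_j$ denote the sets $E$ of Step 2 for these sites.

- $E_i\cap E_j=\emptyset$: a common edge would lie in one $\mathcal S(K)$, and then the same edge of $K$ (the edge $K$ itself, a $p$-edge of $F$, or a $z_k$-edge of $\beta_k$) would be in $\Sigma_i\cap\Sigma_j$.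
- Bricks of $\gamma_i'$ and $\gamma_j'$ lie in $\mathcal S(\beta)$ for $\beta\in\gamma_i$, resp. $\beta\in\gamma_j$, so there is no common one.
- A $y_j$-edge of a brick of $\gamma_j'$ is a $y_j$-edge of a brick of $\gamma_j$, or a member of $\mathcal S(F)$ with $F$ a face of a brick of $\gamma_j$ with directions $x,y_j$. If it were in $E_i$, a $y_j$-edge of a brick of $\gamma_j$ would be in $\Sigma_i$, contrary to (S3).
- $C_j$ is unchanged. Its edges are edges of $X$ not in $\Sigma_i$, hence not in $E_i$; so $C_j\notin\Sigma_i'$.

(S4) was shown in Section 13. So $X'$ is a ball whose bricks and faces form a complex, with a site system of $n-1$ sites. This proves Proposition 8, and with Section 9 Theorem 2: not every ball built from properly joined bricks has a corner. $\blacksquare$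

## 15. A convex ball of 969 bricks, and other dimensions

*Proof of Theorem 3(a).* We follow the number of bricks through the three insertions and see that the union stays a zonotope. Say that an object has **property (Z)** if for some finite $V$, any three vectors independent, it has exactly one brick with edge directions $T$ for each triple $T\subset V$ and no other bricks, and each brick has the form $\sum_Iv+\sum_T[0,v]$ with $I\subset V\setminus T$. The tilings of Lemma 3 and their flips have (Z), by their labels.

**Step 1: (Z) implies that the union is $Z(V)$.** The union lies in $Z(V)$ and has volume $\sum_T|\det T|$. For generic heights $h_v$ no four planes are concurrent, so Lemma 3 shows that this is the volume of $Z(V)$. Being closed, the union is $Z(V)$.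

**Step 2: with (Z), if $x,y\in V$ and $\gamma$ is the set of all bricks with directions $x,y$ in a site $(\gamma;x,y)$, then every brick with direction $x$ is in $\Sigma$.** Let $p\in V\setminus\{x\}$. Passing through bricks across $(x,p)$-faces gives maximal chains of bricks with directions $x,p$. The coordinate normal to $x,p$ is strictly monotone along a chain. So no chain is cyclic, and each has two different exposed end faces parallel to $(x,p)$.

An exposed face $F$ lies in $\partial Z(V)$: if a point of $\operatorname{relint}F$ were interior to the union, another brick would contain points arbitrarily near it on the other side of $F$. Finitely many bricks being closed, some other brick would contain the point itself, and by proper joining it would share $F$. So an exposed $(x,p)$-face lies in a facet of $Z(V)$ parallel to $x,p$. The two such facets are translates of $[0,x]+[0,p]$, as is $F$. Hence there are at most two exposed $(x,p)$-faces, and therefore only one chain.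

Consecutive bricks of a chain share $x$-edges. A brick $\{x,y,\cdot\}$ is in $\gamma$. For $p,q\neq y$ a brick $\{x,p,q\}$ is connected through its $(x,p)$-chain to the brick $\{x,p,y\}\in\gamma$, so it is in $\Sigma$.

**Step 3: insertion preserves (Z).** $R$ has (Z) with $|V|=7$, and each site column of $R$ consists of all bricks with directions $x_i,y_i$. Let $X$ have (Z), $x,y\in V$, and let $\gamma$ consist of all bricks with directions $x,y$. We claim that $X'$ has (Z) with $V'=(V\setminus\{x\})\cup\{b_1,\dots,b_5\}$. There is exactly one brick for each triple:

* no $b_j$: the bricks of $X$ without direction $x$. By Step 2 these are exactly the bricks not in $\Sigma$.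
* $\{b_j,p,q\}$ with $p,q\in V\setminus\{x,y\}$: one in the stack of the brick $\{x,p,q\}\in\Sigma\setminus\gamma$.
* $\{b_j,y,v\}$ and $\{b_i,b_j,v\}$ with $v\in V\setminus\{x,y\}$: exactly one level has $z_k=\pm v$, and $D'$ has exactly one facet for each pair.
* $\{b_i,b_j,y\}$ and $\{b_i,b_j,b_k\}$: one each in the cap.

All bricks are non-degenerate, so any three vectors of $V'$ are independent. The bases have the required form:

* Old bricks: if $x$ occurs in the base sum, replace it by $\sum_jb_j$.
* Stack bricks: their base is $\sum_Iv+W_\sigma(r_{i-1}^\sigma)$ with $I\subset V\setminus\{x,p,q\}$, and $W_\sigma(r_{i-1}^\sigma)$ is the sum of the $b_j$ before the current step.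
* Level bricks: by (Z), $\beta_k=\sum_Iv'+[0,x]+[0,y]+[0,v]$ with $x,y,v\notin I$, where $z_k=\pm v$. A facet of $D'$ has the form $\sum_J+\sum_{T_0}[0,\cdot]$, where $T_0$ is its pair of edge directions and $J\subset\{y,b_1,\dots,b_5\}\setminus T_0$. If $z_k=v$, then $u_k=\sum_Iv'$; if $z_k=-v$, then $u_k-v=\sum_Iv'$. In both cases the level brick is $\sum_Iv'+\sum_J+\sum_{T_0}[0,\cdot]+[0,v]$.
* Cap bricks: $u_{m+1}$ is a subset sum avoiding $x,y$, as a vertex of $\beta_m$, and by the labels a brick of $\mathcal T'$ has the form $\sum_J+\sum_T[0,\cdot]$ with $J\subset\{y,b_1,\dots,b_5\}\setminus T$.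

**Step 4: the other sites keep full columns.** For another site $x^*,y^*\ne x$, as these are fixed vectors among $A,B,C,S_1,S_2,S_3$. If $\gamma^*$ consists of all $|V|-2$ bricks with directions $x^*,y^*$, then its brick $\{x^*,y^*,x\}$ is in $\Sigma$ and is replaced by five bricks; the others have no direction $x$ and are kept. So $\gamma^{*\prime}$ has $|V|-3+5=|V'|-2$ bricks with directions $x^*,y^*$, which are all of them by (Z). Hence Step 3 can be repeated.

After three insertions $|V|=7+3\cdot4=19$. By Step 1 the union is the convex polytope $Z(V)$, with $\binom{19}3=969$ bricks, and by Section 9 there is no corner. $\square$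

*Proof of Theorem 3(b).* Let $X$ be the object in (a) and take the parallelepipeds $\beta\times[0,1]^{d-3}$, $\beta\in X$. They are properly joined, since intersections are products of common faces with the cube, and their union is convex. A facet $F\times[0,1]^{d-3}$ is exposed iff $F$ is exposed in $X$. If all facets at a vertex $(v,e)$ of one of them were exposed, all three faces of $\beta$ at $v$ would be exposed in $X$, which is impossible. For $d=2$ the Sibley–Wagon theorem gives an elbow. For $d=1$ the left end of the leftmost segment is exposed. $\square$
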